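# Repeated sums against repeated differences: the exponent 4/3 and its constant

## 1. Sets with no repeated difference

Let $A$ be a finite nonempty set in an abelian group, written additively, and let $n=|A|$. Put
$$A+A=\{a_1+a_2: a_1,a_2\in A\},\qquad A-A=\{a_1-a_2: a_1,a_2\in A\}.$$
A sum $a+b$ depends only on the unordered pair $\{a,b\}$ (with $a=b$ allowed), and there are $n(n+1)/2$ such pairs, so $|A+A|\le n(n+1)/2$. A difference depends on the order. All pairs $(a,a)$ give $0$, and the $n(n-1)$ ordered pairs of distinct elements give the rest, so $|A-A|\le n(n-1)+1$.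

We begin with the easiest situation, in which no nonzero difference is repeated.

**Proposition.** If $|A-A|=n(n-1)+1$, then $|A+A|=n(n+1)/2$.

**Proof.** Suppose two different unordered pairs have the same sum, $a+b=c+c'$ with $\{a,b\}\ne\{c,c'\}$. Then $c\ne a$, since $c=a$ would force $c'=b$. In the same way $c\ne b$. Rewrite the equation as
$$a-c=c'-b\neq 0 .$$
The ordered pairs $(a,c)$ and $(c',b)$ are different, because $c\ne b$. So one nonzero difference comes from two ordered pairs, and the $n(n-1)$ ordered pairs of distinct elements produce fewer than $n(n-1)$ nonzero differences. This contradicts the hypothesis. $\blacksquare$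

For instance $\{0,1,3\}$ has the seven differences $0,\pm1,\pm2,\pm3$, and its six sums $0,1,2,3,4,6$ are distinct.

What changes if a few differences are repeated? We measure the repetition by two numbers.

**Definition (deficits).** The sum deficit and the difference deficit of $A$ are
$$\Delta_+(A)=\frac{n(n+1)}2-|A+A|,\qquad \Delta_-(A)=n(n-1)+1-|A-A| .$$

The proposition says that $\Delta_-(A)=0$ implies $\Delta_+(A)=0$. In general we want to bound $\Delta_+(A)$ by a function of $\Delta_-(A)$ alone, whatever the size of $A$ and whatever the group. Here are four cases by hand.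

* $A=\{0,1,2\}\subset\mathbb Z$: five sums and five differences, so $\Delta_+=6-5=1$ and $\Delta_-=7-5=2$.
* $A=\mathbb Z/2$: two sums and two differences, so $\Delta_+=3-2=1$ and $\Delta_-=3-2=1$.
* $A=\{0,1,3,4\}\subset\mathbb Z$: the sums are $0,1,\dots,8$ (only $4=0+4=1+3$ is repeated), so $\Delta_+=10-9=1$. The differences are $0,\pm1,\pm2,\pm3,\pm4$, so $\Delta_-=13-9=4$.
* $A=\{1,\dots,n\}$ with $n\ge 3$: $|A+A|=|A-A|=2n-1$, so $\Delta_+=\frac{(n-1)(n-2)}2$ and $\Delta_-=(n-1)(n-2)$.

In the proof of the proposition one repeated sum $a+b=c+c'$ forces the repeated differences $\pm(a-c)$, and by symmetry $\pm(a-c')$. If each repeated sum had its own repeated differences, $\Delta_+$ would be at most linear in $\Delta_-$. But one repeated difference may serve many repeated sums, and the whole problem is to control this sharing.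

Ruzsa (2008) showed that for every finite nonempty $A$ in an abelian group
$$\Delta_+(A)\le\tfrac12\Delta_-(A)^{3/2}+\Delta_-(A),\qquad \Delta_-(A)\le 2\big(\Delta_+(A)^2+\Delta_+(A)\big),$$
and that there are arbitrarily large sets of integers for which the second inequality is an equality. The source of our problem (http://mathserver.neu.edu/~dgglasscock/MSThesis.pdf) asks about the first inequality.

**Conjecture 1.16.** There is an absolute constant $c>0$ with $\Delta_+(A)\le c\,\Delta_-(A)^{4/3}$ for every finite nonempty set $A$ in an abelian group.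

The conjecture is true. Write $D=\Delta_-(A)$ throughout. We shall prove the following three statements for every finite nonempty $A$ in any abelian group.

**Theorem 1.** $\Delta_+(A)\le 4D^{4/3}$.

**Theorem 2.** $\Delta_+(A)\le 2^{-10/3}D^{4/3}+\frac{13}4D$. There are arbitrarily large sets of integers with $\Delta_+(A)\ge 2^{-10/3}D^{4/3}+\frac1{12}D$. Hence the exponent $4/3$ cannot be lowered, $\limsup_{D\to\infty}\Delta_+/D^{4/3}=2^{-10/3}$ (over all $A$, and also over sets of integers), and the error term $O(D)$ has optimal order.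

**Theorem 3.** $\Delta_+(A)\le\Delta_-(A)^{4/3}$, with equality if and only if $\Delta_-(A)\in\{0,1\}$. The set $A=\mathbb Z/2$ has $\Delta_+=\Delta_-=1$, so the smallest admissible constant in the conjecture is $c=1$.

## 2. Orbits of a sum and the adjacency relation

We need a formula for each deficit and a relation on $A$ that records where differences repeat.

**Differences.** Let $r(d)=\#\{(u,v)\in A^2:u-v=d\}$. Then $r(-d)=r(d)$ and $\sum_{d\ne0}r(d)=n(n-1)$. Since $|A-A|-1$ is the number of $d\ne0$ with $r(d)\ge1$,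
$$D=\sum_{d\ne0,\ r(d)\ge1}\big(r(d)-1\big). \tag{1}$$

**Sums.** For $x\in A+A$ let $S_x=\{a\in A: x-a\in A\}$. The involution $a\mapsto x-a$ splits $S_x$ into orbits $\{a,x-a\}$ of size $1$ or $2$. These orbits are exactly the unordered representations of $x$. Let $k_x\ge1$ be their number. Over all $x$ there are $n(n+1)/2$ orbits, so
$$\Delta_+(A)=\sum_{x\in A+A}(k_x-1). \tag{2}$$

**Definition (adjacency).** For $a\ne c$ in $A$ write $a\sim c$, and say that $a,c$ are adjacent, if $r(a-c)\ge2$. This is symmetric because $r(-d)=r(d)$. Put $N(a)=\{c\in A:c\sim a\}$ and $g_a=|N(a)|$, the degree of $a$.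

**Lemma A.** If $a,c\in S_x$ lie in different orbits of $x$, then $a\sim c$.

**Proof.** Different orbits means $c\ne a$ and $c\ne x-a$. We have $a-c=(x-c)-(x-a)\ne0$ with all four elements in $A$. The pairs $(a,c)$ and $(x-c,x-a)$ are distinct because $c\ne x-a$. So $r(a-c)\ge2$. $\blacksquare$

**Lemma B.** $\sum_{a\in A}g_a\le 2D$.

**Proof.** The left side counts ordered pairs $(a,c)$ with $a\neq c$ and $r(a-c)\ge2$. Since $r\le 2(r-1)$ for $r\ge2$, (1) gives
$$\sum_a g_a=\sum_{d\ne0,\ r(d)\ge2}r(d)\le\sum_{d\ne0,\ r(d)\ge2}2(r(d)-1)= 2D. \tag{3}$$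
$\blacksquare$

For $A=\{0,1,3,4\}$ we have $r(\pm1)=r(\pm3)=2$ and $r(\pm2)=r(\pm4)=1$. So the adjacent pairs are $\{0,1\},\{3,4\},\{0,3\},\{1,4\}$, a 4-cycle $0\sim1\sim4\sim3\sim0$. The two non-adjacent pairs $\{0,4\}$ and $\{1,3\}$ are the two orbits of the sum $4$. This is a parallelogram: its sides are adjacent pairs, and its diagonals are the two representations of the repeated sum.

## 3. Grids of Sidon type, and the lower bound in Theorem 2

To let one repeated difference serve as many parallelograms as possible, take a large grid in which the only parallelograms are the axis-parallel rectangles.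

Let $m\ge2$, $B=\{1,2,4,\dots,2^{m-1}\}$, $M=2^{m+1}$ and
$$A=B+M\cdot B=\{2^i+M2^j:0\le i,j<m\}.$$

**The set $B$.** By uniqueness of binary expansions the sums $2^i+2^j$ with $i\le j$ are distinct, so $|B+B|=m(m+1)/2$. If $u-v=u'-v'\neq0$ in $B$, then $u+v'=u'+v$, so $\{u,v'\}=\{u',v\}$. As $u\ne v$, we get $u=u'$ and $v=v'$. So nonzero differences of $B$ are distinct and $|B-B|=m(m-1)+1$.

**The two coordinates do not interact.** We have $B+B\subseteq[2,2^m]$, and $B-B$ lies in $[-(2^{m-1}-1),2^{m-1}-1]$. So any two elements of $B$, of $B+B$, or of $B-B$ differ by less than $M$ in absolute value. If $u+Mv=u'+Mv'$ with $u,u',v,v'$ all in one of these three sets, then $u-u'=M(v'-v)$ has absolute value less than $M$, so $v=v'$ and $u=u'$. Since $A\pm A=(B\pm B)+M\cdot(B\pm B)$, we get $|A|=m^2$, $|A+A|=|B+B|^2$ and $|A-A|=|B-B|^2$.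

**The deficits.** Therefore
$$\Delta_+=\frac{m^2(m^2+1)}2-\frac{m^2(m+1)^2}4=\frac{m^2}{4}\big(2m^2+2-m^2-2m-1\big)=\frac{m^2(m-1)^2}4,$$
$$D=m^2(m^2-1)+1-\big(m(m-1)+1\big)^2=m(m-1)\big[m(m+1)-m(m-1)-2\big]=2m(m-1)^2. \tag{4}$$

**Comparison.** From (4),
$$2^{-10/3}D^{4/3}=\tfrac14m^{4/3}(m-1)^{8/3}=\Delta_+\Big(1-\frac1m\Big)^{2/3}\le\Delta_+\Big(1-\frac2{3m}\Big),$$
the last step because $(1-t)^{2/3}\le1-\frac23t$ on $[0,1]$ by concavity. So
$$\Delta_+-2^{-10/3}D^{4/3}\ge\frac2{3m}\cdot\frac{m^2(m-1)^2}4=\frac{m(m-1)^2}6=\frac D{12}.$$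
As $m\to\infty$ both $|A|$ and $D$ tend to infinity. This proves the lower bound in Theorem 2. It shows that no exponent below $4/3$ can work, and that $\limsup\Delta_+/D^{4/3}\ge2^{-10/3}$ already for sets of integers.

**The picture to keep.** Think of $2^i+M2^j$ as the point $(i,j)$. A difference $u+Mv$ with $u,v\in B-B$ is attained $r_B(u)r_B(v)$ times, where $r_B$ counts representations as a difference in $B$, so $r_B(0)=m$ and $r_B(u)=1$ for $0\ne u\in B-B$. So two distinct points have $r=m$ if they share a row or a column, and $r=1$ otherwise. Hence $N(a)$ is the row and the column of $a$ without $a$, and $g_a=2(m-1)$. A pair of points in general position has exactly one other pair with the same sum, the other diagonal of its rectangle. The grid will be our test: for the sharp constant, a step of the proof may lose nothing on it in leading order.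

## 4. Counting parallelograms gives only the exponent 3/2

The first thing to try is to count all parallelograms from the side of the differences. This gives a clean bound, which we shall also need for Theorem 3.

**Lemma C.** Let $D\ge1$ and $K=\max_{d\ne0}r(d)$. Then
$$\Delta_+\le\Big(1+\frac K8\Big)D,\qquad K(K-1)\le2D. \tag{5}$$

**Proof of $K(K-1)\le 2D$.** Let $r(d)=K$ with $d\ne0$, and let $A_d=\{a\in A:a+d\in A\}$, so $|A_d|=K$. For distinct $a,a'\in A_d$ we have $a-a'=(a+d)-(a'+d)$, and the two pairs differ since $d\ne0$. So $a\sim a'$. Thus there are at least $K(K-1)$ ordered adjacent pairs, and Lemma B applies.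

**Proof of the bound on $\Delta_+$.** Let
$$P=\sum_{d\ne0}r(d)(r(d)-1)\le K\sum_{d\ne0,\ r(d)\ge1}(r(d)-1)=KD.$$
$P$ counts quadruples $(a,c,c',b)\in A^4$ with $a-c=c'-b\ne0$ and $(a,c)\ne(c',b)$. Put $x=a+b=c+c'$. The conditions say $c\ne a$ and $c\ne b$ (given $a-c=c'-b$, the pairs coincide exactly when $c=b$). So $P=\sum_xP_x$, where $P_x$ is the number of ordered pairs $(a,c)\in S_x^2$ lying in different orbits.

Suppose $x$ has $e=e_x$ orbits of size $1$ and $j$ orbits of size $2$. Then $k_x=e+j$ and $|S_x|=e+2j$, and $e+4j$ ordered pairs lie in a common orbit. So $P_x=(e+2j)^2-e-4j$, and expanding,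
$$P_x+4e-8(k_x-1)=e^2+4ej+4j^2-5e-12j+8=4(j-1)(j-2)+e(4j+e-5).$$
This is never negative. For $j\ge2$ both terms are $\ge0$. For $j=1$ it equals $e(e-1)\ge0$. For $j=0$ it equals $e^2-5e+8$, whose discriminant $25-32$ is negative. Hence $k_x-1\le\frac18P_x+\frac12e_x$. Sum this over all $x$ with $k_x\ge2$:
$$\Delta_+\le\frac P8+\frac E2,$$
where $E$ is the number of $a\in A$ such that $x=2a$ has $k_x\ge2$. Such an $a$ has $g_a\ge1$ by Lemma A, so $E\le\sum_ag_a\le2D$. With $P\le KD$ this gives $\Delta_+\le\frac K8D+D$. $\blacksquare$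

Since $(K-1)^2\le K(K-1)\le2D$, Lemma C gives $\Delta_+\le\frac98D+\frac{\sqrt2}8D^{3/2}$. The exponent is $3/2$, and here is the exact place where the method stops. For $A=\{1,\dots,n\}$ we have $r(d)=n-|d|$ for $|d|<n$, hence
$$P=2\sum_{r=1}^{n-1}r(r-1)=\frac{2n(n-1)(n-2)}3=\frac{2n}3D>\frac23D^{3/2}.$$
So no bound $P\le CD^{4/3}$ is true. Yet $\Delta_+=\frac12D$ here. The loss is in passing from $P_x$ to $k_x-1$: a sum with $k$ representations spans about $4k^2$ ordered parallelograms, but contributes only $k-1$ to $\Delta_+$. We should count orbits, not parallelograms.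

## 5. Low-degree endpoints and high-degree pairs: Theorem 1

To count an orbit once, choose just one other orbit as its witness. Suppose $x$ has an orbit $\{a,b\}$ and a different orbit $\{c,c'\}$. By Lemma A, $c,c'\in N(a)$, and $b=c+c'-a$. So the orbit $\{a,b\}$ is determined by $a$ and an unordered pair $\{c,c'\}\subseteq N(a)$ (with $c=c'$ allowed). For given $a$ there are at most $g_a(g_a+1)/2$ choices.

If every degree were at most $\tau$, we would be done at once. The number of orbits belonging to repeated sums would be at most $\sum_a\frac{g_a(g_a+1)}2\le\frac{\tau+1}2\cdot2D=(\tau+1)D$, which is of order $D^{4/3}$ when $\tau$ is of order $D^{1/3}$. In the grid the degrees $2(m-1)$ do have this order.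

Large degrees break this. In $\{1,\dots,n\}$ two distinct elements are adjacent exactly when they differ by at most $n-2$, so every $g_a\ge n-2$ and $\sum_a\frac{g_a(g_a+1)}2\ge\frac{n(n-1)(n-2)}2=\frac n2D>\frac12D^{3/2}$. But this example also shows the cure. By Lemma B there are few elements of high degree, so there are few pairs of them, and such pairs can be counted without any witness. An orbit needs a witness only if one of its two elements has low degree, and then we count from that element.

**Proof of Theorem 1.** If $D=0$, then $\Delta_+=0$ by the proposition. Let $D\ge1$, put $\tau=2D^{1/3}$ and $H=\{a:g_a>\tau\}$. By Lemma B, $|H|\le2D/\tau$. By (2), $\Delta_+$ is at most the number of orbits belonging to sums $x$ with $k_x\ge2$. We count these in two classes.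

**Orbits inside $H$.** There are at most $\frac{|H|(|H|+1)}2\le|H|^2\le\frac{4D^2}{\tau^2}=D^{4/3}$ of them.

**Orbits with an element outside $H$.** Write such an orbit as $\{a,b\}$ with $g_a\le\tau$. Since $k_x\ge2$, there is a second orbit $\{c,c'\}$, and as above $\{a,b\}$ is determined by $a$ and the unordered pair $\{c,c'\}\subseteq N(a)$. So the number of these orbits is at most
$$\sum_{g_a\le\tau}\frac{g_a(g_a+1)}2\le\frac{\tau+1}2\cdot2D=2D^{4/3}+D.$$

Together, $\Delta_+\le3D^{4/3}+D\le4D^{4/3}$. $\blacksquare$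

## 6. Weighted corners of parallelograms: the upper bound in Theorem 2

How far is this from sharp? Keep only leading terms in the last proof and let $\tau=uD^{1/3}$. The pairs inside $H$ number about $\frac12|H|^2\le2u^{-2}D^{4/3}$ and the others at most about $uD^{4/3}$. The minimum of $2u^{-2}+u$ is at $u=4^{1/3}$ and equals $\frac32 4^{1/3}\approx2.38$, while the grid has constant $2^{-10/3}\approx0.099$. The grid shows the losses:

* each of the $k_x$ orbits is counted, while $\Delta_+$ counts $k_x-1$;
* $\sum g_a\le2D$ is wasteful when $r(d)$ is large: in the grid $\sum_ag_a=2m^2(m-1)$, which is about $D$;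
* the sharp cut into low and high degree treats an orbit through one endpoint only;
* all pairs $c,c'\in N(a)$ are allowed, while in the grid one of them must be in the row of $a$ and the other in its column.

The remedies are, in this order, a pointwise inequality, weights in place of degrees, Hölder's inequality in place of the cut, and a competition between two properties of a pair $(c,c')\in N(a)^2$. We may assume $D\ge1$, because $D=0$ gives $\Delta_+=0$.

**Step 1: remove degenerate orbits.** The purpose of this step is to keep only orbits $\{a,b\}$ of size $2$ whose elements are not adjacent. Call an ordered pair $(a,b)\in A^2$ free if $a\ne b$ and $a\not\sim b$, and let $\mathcal F$ be the (symmetric) set of free pairs. In $\{0,1,3,4\}$ the free pairs are $(0,4),(1,3)$ and their reversals. Let $k_x^\circ$ be the number of orbits $\{a,b\}$ of $x$ with $(a,b)\in\mathcal F$, and $U_x$ the union of these orbits, so $|U_x|=2k_x^\circ$. If $k_x\ge2$ and $x$ has $j_x=k_x-k_x^\circ$ other orbits, then $k_x-1\le\max(k_x^\circ-1,0)+j_x$.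 So
$$\Delta_+\le\sum_x\max(k^\circ_x-1,0)+J,$$
where $J$ is the number of non-free orbits of sums $x$ with $k_x\ge2$. A non-free orbit is either a pair $\{a,b\}$ with $a\sim b$, and there are at most $\frac12\sum g_a\le D$ of those, or a singleton $\{a\}$ with $2a=x$. In the second case $k_x\ge2$ and Lemma A give $g_a\ge1$, so there are at most $\sum g_a\le2D$ such singletons. Hence
$$\Delta_+\le\sum_x\max(k_x^\circ-1,0)+3D. \tag{6}$$

**Step 2: pass to a sum over free pairs.** This step turns $k_x^\circ-1$ into a power that will suit Hölder's inequality. For $(a,b)\in\mathcal F$ with $x=a+b$ put $s_{ab}=k_x^\circ-1$, an integer $\ge0$. If $k_x^\circ\ge1$, then $x$ is the sum of exactly $2k_x^\circ$ pairs $(a,b)\in\mathcal F$. With $f(s)=\frac s{s+1}$ each of them has $f(s_{ab})=\frac{k_x^\circ-1}{k_x^\circ}$, so together they contribute $2(k_x^\circ-1)$ to $\sum f$. Moreover $f(s)\le\frac12s^{2/3}$ for integers $s\ge0$: this is trivial for $s=0$, and for $s\ge1$ we have $1+s\ge2\sqrt s\ge2s^{1/3}$. Therefore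
$$\sum_x\max(k_x^\circ-1,0)=\tfrac12\sum_{(a,b)\in\mathcal F}f(s_{ab})\le\tfrac14\sum_{(a,b)\in\mathcal F}s_{ab}^{2/3}. \tag{7}$$
Equality holds at $s=1$, and in the grid every free pair has $s_{ab}=1$.

**Step 3: introduce weights.** We want a degree whose total is exactly $D$. For $d\ne0$ with $r(d)\ge1$ put $w(d)=1-\frac1{r(d)}=w(-d)$, and for $a\ne c$ in $A$ put $w_{ac}=w(a-c)$. So $\frac12\le w_{ac}<1$ if $a\sim c$, and $w_{ac}=0$ otherwise. Let $t_a=\sum_{c\in N(a)}w_{ac}$. By (1),
$$\sum_at_a=\sum_{d\ne0}r(d)w(d)=\sum_{d\ne0,\ r(d)\ge1}(r(d)-1)=D. \tag{8}$$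
In the grid all nonzero weights are $1-\frac1m$. In $\{0,1,3,4\}$ they are all $\frac12$, so every $t_a=1$ and the total is $4=D$.

**Step 4: replace $s_{ab}$ by a weighted count.** The aim is to rewrite (7) with the weights, at a cost of only $O(D)$. For $(a,b)\in\mathcal F$ and $x=a+b$ let
$$z_{ab}=\sum_{c\in U_x\setminus\{a,b\}}w_{ac}w_{bc}.$$
Since $a,b\in U_x$, there are $2k_x^\circ-2=2s_{ab}$ terms. Each $c$ here lies in another orbit than $\{a,b\}$, so $c\sim a$ and $c\sim b$ by Lemma A, and each term lies in $(0,1)$. Clearly $z_{ab}=z_{ba}$ and $0\le z_{ab}\le2s_{ab}$.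

To bound the error, write $w=1-\frac1r$ in each factor. From $1-(1-p)(1-q)\le p+q$ for $p,q\ge0$ we get $1-w_{ac}w_{bc}\le\frac1{r(a-c)}+\frac1{r(b-c)}$. By the symmetry $a\leftrightarrow b$,
$$\sum_{(a,b)\in\mathcal F}(2s_{ab}-z_{ab})\le2\sum_{(a,b)\in\mathcal F}\ \sum_{c\in U_{a+b}\setminus\{a,b\}}\frac1{r(a-c)}.$$
Fix $a\sim c$ and ask how many $b$ occur. Each such $b$ gives $c'=a+b-c\in A$ with $c'-b=a-c$, that is, a pair $(c',b)\in A^2$ with difference $a-c$. This pair is not $(a,c)$, as $b\ne c$. Different $b$ give different pairs, so at most $r(a-c)-1$ values of $b$ occur. The right side is therefore at most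
$$2\sum_{(a,c):\,a\sim c}\frac{r(a-c)-1}{r(a-c)}=2\sum_at_a=2D.$$
So $\sum_{\mathcal F}\big(s_{ab}-\frac12z_{ab}\big)\le D$.

Next, for an integer $s\ge1$ and $0\le y\le s$,
$$s^{2/3}-y^{2/3}=s^{2/3}\Big(1-\Big(\frac ys\Big)^{2/3}\Big)\le s^{2/3}\Big(1-\frac ys\Big)\le s-y,$$
because $(y/s)^{2/3}\ge y/s$ and $s^{2/3}\le s$. For $s=y=0$ the inequality $s^{2/3}-y^{2/3}\le s-y$ is trivial. Take $s=s_{ab}$ and $y=\frac12z_{ab}$, and sum:
$$\tfrac14\sum_{\mathcal F}s_{ab}^{2/3}\le\tfrac14D+\tfrac14\sum_{\mathcal F}\Big(\frac{z_{ab}}2\Big)^{2/3}=\tfrac14D+2^{-8/3}\sum_{\mathcal F}z_{ab}^{2/3}. \tag{9}$$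

**Step 5: Hölder's inequality in place of the cut.** This step uses both endpoints of $\{a,b\}$ evenly. Recall Hölder's inequality for three nonnegative sequences: $\sum(\alpha_i\beta_i\gamma_i)^{1/3}\le(\sum\alpha_i)^{1/3}(\sum\beta_i)^{1/3}(\sum\gamma_i)^{1/3}$. If $z_{ab}>0$, then $a$ and $b$ have neighbors, so $t_a,t_b>0$. Summing over the free pairs with $z_{ab}>0$, put
$$Z=\sum_{\mathcal F}\frac{z_{ab}}{t_a}=\sum_{\mathcal F}\frac{z_{ab}}{t_b},$$
where the two sums agree because $\mathcal F$ and $z$ are symmetric. Then by (8)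
$$\sum_{\mathcal F}z_{ab}^{2/3}=\sum_{\mathcal F}(t_at_b)^{1/3}\Big(\frac{z_{ab}}{t_a}\Big)^{1/3}\Big(\frac{z_{ab}}{t_b}\Big)^{1/3}\le\Big(\sum_{a,b\in A}t_at_b\Big)^{1/3}Z^{2/3}=D^{2/3}Z^{2/3}. \tag{10}$$
In the grid all terms are equal. The only loss is that $t_at_b$ is summed over all $m^4$ pairs instead of the $m^2(m-1)^2$ free ones, which is of lower order.

**Step 6: count parallelograms at a corner.** We now bound $Z$ by quantities that live on one neighborhood $N(a)$ each. For $a\in A$ let
$$q_a=\sum_{\substack{(c,c')\in N(a)^2\\ c+c'-a\in A}}w_{ac}w_{ac'},\qquad h_a=\sum_{(c,c')\in N(a)^2\cap\mathcal F}w_{ac}w_{ac'}.$$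
So $q_a$ weighs the pairs that complete to a parallelogram with corner $a$, and $h_a$ weighs the free pairs. I claim
$$Z\le\sum_{t_a>0}\frac{q_a}{t_a},\qquad Z\le\sum_{t_a>0}\frac{h_a}{t_a}. \tag{11}$$
Fix $a$. For $(a,b)\in\mathcal F$, $x=a+b$, $c\in U_x\setminus\{a,b\}$ and $c'=x-c$ we have $b-c=c'-a$, so $w_{bc}=w_{ac'}$. Hence
$$\sum_{b:(a,b)\in\mathcal F}z_{ab}=\sum_b\ \sum_{c\in U_{a+b}\setminus\{a,b\}}w_{ac}w_{ac'}.$$
Here $c,c'\in N(a)$ by Lemma A, since they lie in another orbit than $a$. Also $c+c'-a=b\in A$. And $(c,c')\in\mathcal F$, because $c\in U_x$. Finally $(b,c)\mapsto(c,c')=(c,a+b-c)$ is injective. So the sum is at most $q_a$ and also at most $h_a$. Divide by $t_a$ and sum over $a$ with $t_a>0$ (if $t_a=0$, then $N(a)$ is empty and $z_{ab}=0$ for all $b$).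

Since trivially $q_a\le t_a^2$, we already have $Z\le\sum t_a=D$, and then (6), (7), (9), (10) give $\Delta_+\le2^{-8/3}D^{4/3}+\frac{13}4D$. The constant is still too large by a factor $2^{2/3}$. In the grid $q_a$ is only half of $t_a^2$, but in general $q_a$ alone cannot be improved. If $A$ is a finite group with at least two elements, then every difference has $r(d)=|A|$, every $c+c'-a$ is in $A$, and $q_a=t_a^2$. In that example, however, there are no free pairs and $h_a=0$. So the two properties of $(c,c')$, completing to a parallelogram and being free, must compete.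

**Step 7: the two properties compete.** The claim that makes this precise is
$$q_a+h_a\le t_a^2\qquad(a\in A). \tag{12}$$
Fix $a$. For $c,c'\in N(a)$ write $c\,R\,c'$ if $c+c'-a\in A$. The relation $R$ is symmetric ($c\,R\,c$ is possible). Put $\mu(c)=w_{ac}>0$ for $c\in N(a)$ and $\mu(X)=\sum_{c\in X}\mu(c)$ for $X\subseteq N(a)$. Let $R(c)=\{c'\in N(a):c\,R\,c'\}$, $\rho(c)=\mu(R(c))$ and $V(c)=\{b\in N(a):b=c\text{ or }b\sim c\}$. A pair $(c,b)\in N(a)^2$ fails to be free exactly when $b\in V(c)$, so
$$t_a^2-h_a=\sum_{c\in N(a)}\mu(c)\,\mu(V(c)),\qquad q_a=\sum_{c\,R\,c'}\mu(c)\mu(c'),$$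
where the sum over $c\,R\,c'$ runs over ordered pairs.

The point is that two elements $R$-related to the same element are equal or adjacent. Let $c'\in R(c)$ and $c''\in R(c')$ with $c''\ne c$. Then
$$c-c''=(c+c'-a)-(c''+c'-a)\ne0,$$
all four elements lie in $A$, and the pairs $(c,c'')$ and $(c+c'-a,\,c''+c'-a)$ are distinct because $c'\ne a$. So $c\sim c''$. Hence $R(c')\subseteq V(c)$, and $\mu(V(c))\ge\rho(c')$, for every $c'\in R(c)$.

If $\rho$ were constant, this would finish the proof: then $t_a^2-h_a\ge\sum_c\mu(c)\rho(c)=q_a$. In general, suppose $R(c)\ne\emptyset$, so $\rho(c)>0$. The weights $\mu(c')/\rho(c)$ for $c'\in R(c)$ add up to $1$, and a number that is at least every $\rho(c')$ is at least their weighted average. So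
$$\mu(V(c))\ge\sum_{c'\in R(c)}\frac{\mu(c')}{\rho(c)}\rho(c').$$
Multiply by $\mu(c)$, sum over $c$ with $R(c)\ne\emptyset$, and average the resulting double sum with itself after exchanging $c$ and $c'$:
$$t_a^2-h_a\ge\sum_{c\,R\,c'}\mu(c)\mu(c')\frac{\rho(c')}{\rho(c)}=\frac12\sum_{c\,R\,c'}\mu(c)\mu(c')\Big(\frac{\rho(c')}{\rho(c)}+\frac{\rho(c)}{\rho(c')}\Big)\ge\sum_{c\,R\,c'}\mu(c)\mu(c')=q_a,$$
since $\theta+\theta^{-1}\ge2$ for $\theta>0$. This is (12).

In the grid (12) is an equality. With $w=1-\frac1m$ we have $t_a=2(m-1)w$. The pairs with one element in the row of $a$ and one in the column both complete to a rectangle and are free. Pairs within the row do neither: they are equal or adjacent, and $2^i+2^j-2^k\in B$ with $i,j\ne k$ would contradict uniqueness of sums in $B$. The same holds within the column. So $q_a=h_a=2(m-1)^2w^2=\frac12t_a^2$.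

**Step 8: assemble.** Add the two inequalities in (11), then use (12) and (8):
$$2Z\le\sum_{t_a>0}\frac{q_a+h_a}{t_a}\le\sum_at_a=D,\qquad\text{so}\qquad Z\le\frac D2.$$
By (10), $\sum_{\mathcal F}z_{ab}^{2/3}\le D^{2/3}(D/2)^{2/3}=2^{-2/3}D^{4/3}$. Now (6), (7) and (9) give
$$\Delta_+\le2^{-8/3}\cdot2^{-2/3}D^{4/3}+\tfrac14D+3D=2^{-10/3}D^{4/3}+\tfrac{13}4D,$$
which is the upper bound in Theorem 2. It gives $\limsup_{D\to\infty}\Delta_+/D^{4/3}\le2^{-10/3}$ over all $A$. Section 3 gave the reverse inequality already for sets of integers, together with the error $\ge\frac1{12}D$ for arbitrarily large sets of integers. All assertions of Theorem 2 are proved. $\blacksquare$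

## 7. The smallest constant valid for every set: Theorem 3

The bound of Theorem 2 is below $D^{4/3}$ only when $D$ is large enough to absorb $\frac{13}4D$. For smaller $D$ we use Lemma C: its exponent $3/2$ is worse, but its factor $\frac{\sqrt2}8$ is small. The two ranges overlap, so we may split at a convenient point, $D=5^6$.

**Case $D=0$.** Then $\Delta_+=0=D^{4/3}$ by the proposition, and equality holds.

**Case $D=1$.** This case must give equality. By (5), $K(K-1)\le2$, so $K\le2$ and $\Delta_+\le1+\frac28=\frac54$. As $\Delta_+$ is an integer, $\Delta_+\le1$. On the other hand, by (1) exactly one $d\ne0$ has $r(d)\ge2$. Since $r(-d)=r(d)$, we get $d=-d$. Choose $a,c\in A$ with $a-c=d$. Then $2a-2c=2d=0$ with $a\ne c$, so the sum $2a=2c$ has the two orbits $\{a\}$ and $\{c\}$, and $\Delta_+\ge1$. Hence $\Delta_+=1=D^{4/3}$. The case occurs: $A=\mathbb Z/2$ has $\Delta_+=\Delta_-=1$, as computed in Section 1. So no constant $c<1$ is admissible.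

**Case $2\le D\le5^6$.** Here we show strict inequality. By (5) it is enough that $1+\frac K8<D^{1/3}$, where $K$ is restricted by $K(K-1)\le2D$.

* $D=2$: $K(K-1)\le4$ gives $K\le2$, and $(1.25)^3<1.96<2$.
* $3\le D\le5$: $K(K-1)\le10$ gives $K\le3$, and $(1.375)^3<2.61<3$.
* $D=6,7$: $K(K-1)\le14$ gives $K\le4$, and $(1.5)^3=3.375<6$.
* $8\le D\le5^6$: $(K-1)^2\le K(K-1)\le2D$ gives $K\le1+\sqrt{2D}$, so $1+\frac K8\le\frac98+\frac{\sqrt2}8D^{1/2}$. With $y=D^{1/6}\in[\sqrt2,5]$ it suffices that $\varphi(y)=y^2-\frac{\sqrt2}8y^3-\frac98>0$. The derivative $\varphi'(y)=2y-\frac{3\sqrt2}8y^2$ is first positive and then negative on $(0,\infty)$, so on $[\sqrt2,5]$ the minimum of $\varphi$ is at an endpoint. We have $\varphi(\sqrt2)=2-\frac12-\frac98>0$. Since $\frac{125\sqrt2}8<22.2$, also $\varphi(5)>25-22.2-1.125>0$.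

**Case $D>5^6$.** Again the inequality is strict. We have $2^{-10/3}<0.1$, because $2^{10}=1024>10^3$, and $D^{1/3}>25$. So Theorem 2 gives
$$\Delta_+\le D^{4/3}\Big(2^{-10/3}+\frac{13}4D^{-1/3}\Big)<D^{4/3}(0.1+0.13)<D^{4/3}.$$

So $\Delta_+(A)\le\Delta_-(A)^{4/3}$ always, with equality exactly when $\Delta_-(A)\in\{0,1\}$, and $c=1$ is the smallest admissible constant. This proves Theorem 3. $\blacksquare$
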